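# Splitting a $(k-1)$-connected graph into $k$ connected parts of prescribed sizes

All graphs are finite and simple. A vertex set of a graph $G$ is called connected if it induces a connected subgraph of $G$, and components are identified with their vertex sets. We want to cut the vertex set of $G$ into $k$ connected pieces whose sizes $n_1,\dots,n_k$ are given in advance. The graph will be assumed $(k-1)$-connected, which is one less than one would like.

## 1. When one of the sizes is 1

**Definition.** Let $r\ge 1$. A graph $G$ on $n$ vertices is $r$-connected if $n>r$ and $G-X$ is connected for every vertex set $X$ with $|X|<r$. A $(k-1)$-cutset of $G$ is a set $W$ of $k-1$ vertices such that $G-W$ is disconnected.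

The tool behind everything is the following theorem (Győri 1978; Lovász 1977).

**Győri–Lovász theorem.** Let $k\ge 2$, let $G$ be a $k$-connected graph on $n$ vertices, let $v_1,\dots,v_k$ be distinct vertices of $G$, and let $n_1,\dots,n_k$ be positive integers with $n_1+\dots+n_k=n$. Then $G$ has disjoint connected subgraphs $G_1,\dots,G_k$ such that, for every $i$, the graph $G_i$ has $n_i$ vertices and $v_i\in V(G_i)$.

So a $k$-connected graph can be split into $k$ connected parts of any sizes, and we may even choose a vertex of each part, its root. Suppose now that $G$ is only $(k-1)$-connected, but that we do not ask for roots. One case is easy.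

**Proposition 1.** Let $k\ge 3$, let $G$ be a $(k-1)$-connected graph on $n=n_1+\dots+n_k$ vertices with all $n_i\ge 1$, and suppose that some $n_i$ equals $1$. Then $V(G)$ can be partitioned into connected sets of sizes $n_1,\dots,n_k$.

**Proof.** Relabel so that $n_k=1$. Choose any distinct vertices $v_1,\dots,v_{k-1}$; this is possible since $n\ge k$. Since $k-1\ge 2$, the Győri–Lovász theorem applies with $k-1$ in place of $k$ and with sizes $n_1,\dots,n_{k-2},\,n_{k-1}+1$. Let $P$ be the part of size $n_{k-1}+1\ge 2$. A connected graph on at least two vertices has a vertex whose removal leaves it connected, for instance a leaf of a spanning tree. Remove such a vertex from $P$. What remains is connected of size $n_{k-1}$, and the removed vertex is the part of size $1$. $\square$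

What changes if the smallest size is at least $2$? The same proof produces a connected set of size $n_{k-1}+n_k$ which must then be split into connected sets of sizes $n_{k-1}$ and $n_k$. This is where it stops: the star $K_{1,3}$ cannot be split into two connected pairs, because one pair would consist of two leaves.

## 2. Many small components at a cutset

The trouble is real, and not a defect of the proof. Take $G=K_{k-1,k+1}$ with $k\ge 3$. Deleting at most $k-2$ vertices leaves vertices on both sides, so $G$ is $(k-1)$-connected. A set of $k-1$ vertices other than the small side also leaves vertices on both sides. Hence the small side is the only $(k-1)$-cutset, and it leaves $k+1$ components, each a single vertex. For $n_1=\dots=n_k=2$ a partition would be a perfect matching, and there is none since the two sides have different sizes.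

Suppose we forbid this: every $(k-1)$-cutset leaves at most $k$ components. When all sizes are $2$, so $n=2k$, this is enough. Recall Tutte's 1-factor theorem: $G$ has a perfect matching if and only if $o(G-T)\le |T|$ for every vertex set $T$, where $o$ counts components with an odd number of vertices. We check the four ranges of $|T|$.

- If $T=\emptyset$, then $G$ is connected with an even number of vertices, so $o(G)=0$.
- If $1\le |T|\le k-2$, then $G-T$ is connected, so $o(G-T)\le 1\le |T|$.
- If $|T|=k-1$, then $G-T$ has at most $k$ components. Moreover $o(G-T)$ has the parity of $2k-(k-1)=k+1$, hence is not $k$, and so $o(G-T)\le k-1$.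
- If $|T|\ge k$, then $o(G-T)\le 2k-|T|\le k\le |T|$.

A conjecture from "A generalization of the block decomposition for $k$-connected graphs" says that the bound "at most $k$ components" suffices for all sizes and all $k\ge 3$. We shall prove this.

The restriction $k\ge 3$ is needed. For $k=2$, take a triangle $abc$ and attach one pendant vertex to each of $a,b,c$. The cutvertices are $a,b,c$, and each leaves two components. A partition into two connected sets of size $3$ does not exist: one of the two sets would contain at most one vertex of the triangle, and a connected set with at most one triangle vertex has at most $2$ vertices.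

## 3. Two component conditions and the theorems

**Theorem A.** Let $k\ge 3$, and let $G$ be a $(k-1)$-connected graph on $n$ vertices such that for every $(k-1)$-cutset $W$ the graph $G-W$ has at most $k$ components. Let $n_1,\dots,n_k\ge 1$ be integers with $n_1+\dots+n_k=n$. Then $V(G)$ can be partitioned into connected sets of sizes $n_1,\dots,n_k$.

The example $K_{k-1,k+1}$ shows that the number $k$ of components is best possible here. What does the damage is not really the number of components, but the total size of the components that are too small to contain a part.

**Theorem B.** Let $k\ge 3$, let $G$ be $(k-1)$-connected on $n=n_1+\dots+n_k$ vertices with all $n_i\ge 1$, and let $m=\min n_i$. Suppose that for every $(k-1)$-cutset $W$: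

- (P1) $G-W$ has a component with at least $m$ vertices;
- (P2) the components of $G-W$ with fewer than $m$ vertices have together at most $(k-1)(m-1)$ vertices.

Then $V(G)$ can be partitioned into connected sets of sizes $n_1,\dots,n_k$. Moreover (P1) is necessary, and for all $k\ge 3$ and $m\ge 2$ the constant in (P2) cannot be replaced by $(k-1)(m-1)+1$.

For $m=1$ both conditions hold automatically, in agreement with Proposition 1. For $m=2$ they say that a $(k-1)$-cutset never leaves only isolated vertices and never leaves more than $k-1$ of them.

**The hypothesis of Theorem A implies (P1) and (P2).** Let $W$ be a $(k-1)$-cutset. Since $n\ge km$, the graph $G-W$ has at least $km-(k-1)=k(m-1)+1$ vertices. These lie in at most $k$ components, so some component has at least $m$ vertices, which is (P1). Hence at most $k-1$ components have fewer than $m$ vertices. Each of them has at most $m-1$ vertices, which gives (P2).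

So it is enough to find the partition in Theorem B. In Sections 4 to 8 we use only $k\ge 3$, $(k-1)$-connectivity, (P1) and (P2). The remaining assertions of Theorem B are proved in Section 9.

## 4. Cutting off a smallest large component

Write $\Gamma(B)$ for the set of vertices outside $B$ with a neighbor in $B$. Relabel so that $n_k=m$.

**Step 1: reduce to graphs with a $(k-1)$-cutset.** If $n=k$, all sizes are $1$ and the claim is trivial. If $n>k$ and $G$ is $k$-connected, use the Győri–Lovász theorem with arbitrary distinct roots. So assume $n>k$ and $G$ is not $k$-connected. Then fewer than $k$ vertices can be deleted so as to disconnect $G$; since $G$ is $(k-1)$-connected, exactly $k-1$ are deleted, and $G$ has a $(k-1)$-cutset.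

**Fact (F).** If $W$ is a $(k-1)$-cutset and $K$ is a component of $G-W$, then $\Gamma(K)=W$.

**Proof.** Clearly $\Gamma(K)\subseteq W$. If $\Gamma(K)\ne W$, then deleting $\Gamma(K)$, which has fewer than $k-1$ vertices, separates $K$ from the other components of $G-W$. This contradicts $(k-1)$-connectivity. $\square$

**Step 2: choose where to cut.** By (P1) there are pairs $(S,C)$ in which $S$ is a $(k-1)$-cutset and $C$ is a component of $G-S$ with $|C|\ge m$. Fix such a pair with $|C|$ minimum, and put
$$D=V(G)\setminus(S\cup C)\ne\emptyset,\qquad d=|D|\ge 1,\qquad N=|C|+k-1-m.$$
There are no edges between $C$ and $D$. The set $S$ has $k-1$ elements, as many as there are sizes $n_1,\dots,n_{k-1}$; fix a bijection of $S$ with $\{1,\dots,k-1\}$, so that $n_s$ makes sense for $s\in S$. Since $n=|C|+(k-1)+d$,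
$$\sum_{s\in S}n_s=n-m=N+d.\tag{1}$$

The plan is this. The part of size $m$ will lie entirely in $C$. Each of the other $k-1$ parts will contain exactly one vertex of $S$ and may have a piece in $C$ and a piece in $D$. We record the $C$-side pieces.

**Definition.** A system consists of pairwise disjoint connected sets $X$ and $H_s$ ($s\in S$) with $X\subseteq C$, $|X|=m$, $H_s\subseteq C\cup S$ and $H_s\cap S=\{s\}$. Its uncovered set is $U=(C\cup S)\setminus\bigl(X\cup\bigcup_s H_s\bigr)$, which is a subset of $C$. Its vector is $\eta=(|H_s|)_{s\in S}$, and we write $|\eta|=\sum_s\eta_s$. A vector $\eta$ of positive integers indexed by $S$ is realizable if it is the vector of some system.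

Since $|C\cup S|=N+m$, every system satisfies
$$|U|=N-|\eta|.\tag{2}$$
In particular a realizable $\eta$ has $|\eta|\le N$, with equality exactly when $C\cup S$ is completely covered. The all-ones vector is realizable: $C$ is connected with at least $m$ vertices, so it contains a connected set $X$ of size $m$, and we take $H_s=\{s\}$. Let $e_s$ be the unit vector of $s$.

**Lemma 0.** If some realizable $\eta$ has $|\eta|=N$ and $\eta_s\le n_s$ for all $s\in S$, then the desired partition exists.

**Proof.** The purpose is to complete the pieces through $D$ by the Győri–Lovász theorem with $k-1$ roots. Let $G_D$ be $G[D\cup S]$ with all edges inside $S$ added.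

First, $G_D$ is $(k-1)$-connected. It has $k-1+d>k-1$ vertices. Let $Y\subseteq D\cup S$ with $|Y|<k-1$. Then $S\setminus Y$ is a nonempty clique. Let $v\in D\setminus Y$. Since $G-Y$ is connected, it contains a path from $v$ to $S\setminus Y$; follow it to its first vertex in $S$. As there are no edges between $C$ and $D$, this initial part lies in $D\cup S$. So every vertex of $G_D-Y$ is connected to the clique $S\setminus Y$.

Put $p_s=1+n_s-\eta_s\ge 1$. By (1), $\sum_s p_s=(k-1)+(N+d)-N=|D\cup S|$. As $k-1\ge 2$, the Győri–Lovász theorem with the elements of $S$ as roots gives disjoint connected subgraphs of $G_D$, with vertex sets $L_s\ni s$ and $|L_s|=p_s$. Each $L_s$ contains only one vertex of $S$, because all elements of $S$ are roots. Hence no added edge lies inside $L_s$, and $L_s$ is connected in $G$.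

The sets $H_s$ and $L_s$ meet exactly in $s$, so $H_s\cup L_s$ is connected of size $\eta_s+p_s-1=n_s$. These $k-1$ sets and $X$, of size $m=n_k$, are disjoint, and their sizes add up to $n$. They form the partition. $\square$

## 5. A blocked coordinate, and keeping all deficits at most $d$

The first thing to try is to fix in advance a vector $\eta$ with $1\le\eta_s\le n_s$ and $|\eta|=N$, and to realize it by a Győri–Lovász argument in $C\cup S$. The following graph shows that this can fail.

**Example 2.** Let $k=3$, and let $G$ consist of the two 4-cycles $t\,q_1\,w\,q_2$ and $t\,x\,s\,y$, which share only $t$, together with the edge $sw$. So $n=7$. Take the sizes $2,2,3$, so that $m=2$.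

We list the cutsets. If one vertex other than $t$ is deleted, each 4-cycle keeps a connected remainder containing $t$. If $t$ is deleted, the two paths $q_1wq_2$ and $xsy$ remain, joined by $sw$. So $G$ is $2$-connected. Now delete two vertices. If $t$ is one of them, the second is deleted from the tree formed by $q_1wq_2$, $xsy$ and $sw$; deleting a leaf keeps the tree connected, deleting $w$ leaves $\{q_1\},\{q_2\},\{s,x,y\}$, and deleting $s$ leaves $\{x\},\{y\},\{w,q_1,q_2\}$. If $t$ is not deleted and the two deleted vertices lie in different 4-cycles, both remainders are paths containing $t$. If both lie in the same 4-cycle, the other 4-cycle is intact and the one surviving vertex besides $t$ is adjacent to it: $q_i,x,y$ are adjacent to $t$, while $w$ and $s$ are adjacent to each other. So the $2$-cutsets are $\{t,w\}$ and $\{t,s\}$, each leaving three components, and Theorem A applies.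

The components with at least $m=2$ vertices are $\{s,x,y\}$ and $\{w,q_1,q_2\}$, both of size $3$. We may take $S=\{s,t\}$, $C=\{w,q_1,q_2\}$, $D=\{x,y\}$, so $d=2$ and $N=3+2-2=3$. Let $n_s=3$, $n_t=2$, and write $\eta=(\eta_s,\eta_t)$. The vectors with $|\eta|=3$ and $1\le\eta\le(n_s,n_t)$ are $(2,1)$ and $(1,2)$.

The vector $(2,1)$ is not realizable. The only connected pairs in $C$ are $\{w,q_1\}$ and $\{w,q_2\}$, so $X$ contains $w$, which is the only neighbor of $s$ in $C$, and $H_s$ cannot have a second vertex. The vector $(1,2)$ is realizable, by $X=\{w,q_1\}$, $H_s=\{s\}$, $H_t=\{t,q_2\}$. Lemma 0 then gives $L_s=\{s,x,y\}$, $L_t=\{t\}$ and the partition $\{w,q_1\}$, $\{t,q_2\}$, $\{s,x,y\}$.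

So the way in which the parts share $C$ cannot be prescribed: when we enlarge a vector one unit at a time, a coordinate may be blocked. Consequence (a) in Section 7 will show that two coordinates are never blocked at the same time. The danger is then that only one coordinate still has room, $\eta_s<n_s$, and that this one is blocked.

Here is how to avoid that. Call $n_s-\eta_s$ the deficit of $s$. By (1) the deficits have sum $N+d-|\eta|$, which exceeds $d$ as long as $|\eta|<N$. If every single deficit is at most $d$, a sum larger than $d$ needs at least two positive deficits, and one of those two coordinates can be raised. Raising a coordinate only lowers deficits, so the condition survives. Two things must therefore be shown: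

1. two coordinates are never blocked simultaneously;
2. some realizable vector, to start from, has all deficits between $0$ and $d$.

Both rest on understanding what a blocked coordinate looks like. The answer will be that it forces a small separating set.

## 6. The augmentation lemma

**Lemma 1.** Let $\eta$ be realizable with $|\eta|<N$, let $\emptyset\ne L\subseteq S$, and suppose that $\eta+e_s$ is not realizable for every $s\in L$. Then there are a system $(X,(H_s))$ with vector $\eta$ and uncovered set $U$, a set $W\subseteq C\cup S$, and a set $Q\subseteq C$ such that

1. $W$ consists of exactly one vertex of $X$ and exactly one vertex of each $H_t$ with $t\in S\setminus L$, so $|W|=k-|L|$;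
2. $U\subseteq Q$, $Q\cap W=\emptyset$, and $Q\cap H_s=\emptyset$ for $s\in L$;
3. $\Gamma(Q)\subseteq W$.

In Example 2 with $\eta=(1,1)$ and $L=\{s\}$, take $X=\{w,q_1\}$, so $U=\{q_2\}$. Then $W=\{w,t\}$ and $Q=\{q_1,q_2\}$ satisfy the conclusion.

The mechanism is an exchange. Suppose $w\in X$ is adjacent to $H_s$, where $s\in L$, and $X\setminus\{w\}$ is connected and adjacent to an uncovered vertex $u$. Then we replace $w$ by $u$ in $X$ and give $w$ to $H_s$, so $\eta+e_s$ is realizable. If $X\setminus\{w\}$ is not connected, we use the component of $X-w$ containing a fixed root, and try to make it larger by feeding it uncovered vertices and discarding far ones. Exchanges may also have to cascade through several parts. The proof sets up a potential that measures this progress and takes a maximum.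

**Step 1: fix what stays and what moves.** Start with a system with vector $\eta$ and fix $x_0\in X$. Let $\mathfrak S$ be the class of all systems with vector $\eta$ that have the same sets $H_s$ for $s\in L$ and satisfy $x_0\in X$. Put $A=\bigcup_{s\in L}H_s$; this set is the same for all systems in $\mathfrak S$. Let $I=(S\setminus L)\cup\{*\}$. For $t\in S\setminus L$ write $P_t=H_t$ with root $r_t=t$, and write $P_*=X$ with root $r_*=x_0$. Thus $C\cup S$ is the disjoint union of $A$, $U$ and the sets $P_j$, $j\in I$, and every vertex of $P_j\setminus\{r_j\}$ lies in $C$.

In any system of $\mathfrak S$,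
$$\text{no uncovered vertex is adjacent to } A.\tag{3}$$
Otherwise, adding this vertex of $C$ to some $H_s$ with $s\in L$ would realize $\eta+e_s$.

**Step 2: measure how much of a part lies on the root side of a vertex.** For $v\in P_j\setminus\{r_j\}$ let $R(v)$ be the component of $G[P_j]-v$ containing $r_j$. Since $P_j$ is connected, every component of $G[P_j]-v$ is adjacent to $v$. Hence $R(v)\cup\{v\}$ is connected, and the only vertex of $P_j\setminus R(v)$ adjacent to $R(v)$ is $v$. For example, if $P_j$ induces a path $r_j,a,b,c$ in this order, then $R(a)=\{r_j\}$ and $R(c)=\{r_j,a,b\}$.

**Definition.** A configuration is a system in $\mathfrak S$ together with, for each $j\in I$, a possibly empty sequence $w_{j,1},w_{j,2},\dots$ of vertices of $P_j\setminus\{r_j\}$, called chain $j$, with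
$$w_{j,l+1}\notin R(w_{j,l})\cup\{w_{j,l}\},$$
and positive integer labels of the chain vertices, strictly increasing along each chain, such that

- a chain vertex of label $1$ has a neighbor in $A$;
- a chain vertex of label $\rho\ge 2$ in $P_j$ has a neighbor in $R(w')$ for some chain vertex $w'$ of label $\rho-1$ in some $P_{j'}$ with $j'\ne j$.

In the path above, $a,c$ satisfies the requirement on consecutive vertices of a chain. In Example 2 with $L=\{s\}$, $X=\{w,q_1\}$ and $x_0=q_1$, the one-vertex chain $w$ with label $1$ is allowed in $X$, because $w$ is adjacent to $s\in A$; here $R(w)=\{q_1\}$. A vertex of label $\rho$ is one that would start a cascade of $\rho$ exchanges if it could be released.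

If $w'$ comes after $w$ in a chain, then
$$R(w)\cup\{w\}\subseteq R(w').\tag{4}$$
For consecutive vertices, $R(w)\cup\{w\}$ is connected, contains the root and avoids $w'$, so it lies in $R(w')$; then iterate. In particular chain vertices are distinct. If a label $\rho\ge 2$ occurs, so does $\rho-1$, so all labels are at most $n$.

**Step 3: choose the best configuration.** Let $f_\rho$ be the sum of $|R(w)|$ over all chain vertices $w$ of label $\rho$. There are finitely many configurations, and at least one, with all chains empty. Let $F=(F_1,F_2,\dots)$ be the lexicographic maximum of $(f_1,f_2,\dots)$ over all configurations, and take a configuration attaining $F$. Let $J\subseteq I$ be the set of $j$ for which chain $j$ is nonempty, let $\ell_j$ be the last vertex of chain $j$ for $j\in J$, and put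
$$P^*=A\cup\bigcup_{j\in J}R(\ell_j).$$

**Step 4: edges from $P^*$ into the parts.** This step shows that $P^*$ is attached to the rest of each part only through one vertex.

**Claim 1.** If $pq$ is an edge with $p\in P^*$ and $q\in P_j$, then $q\in R(\ell_j)\cup\{\ell_j\}$ if $j\in J$, and $q=r_j$ if $j\notin J$.

**Proof.** Suppose not. Then $q\ne r_j$; for $j\in J$ this holds because $r_j\in R(\ell_j)$. If $j\in J$ and $p\in R(\ell_j)$, then $q\in R(\ell_j)\cup\{\ell_j\}$ by Step 2, a contradiction. So either $p\in A$, in which case put $\rho=1$, or $p\in R(\ell_{j'})$ for some $j'\in J$ with $j'\ne j$, in which case let $\rho$ be $1$ plus the label of $\ell_{j'}$.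

Delete all chain vertices of label greater than $\rho$ everywhere, delete the vertex of label $\rho$, if any, from chain $j$, and append $q$ with label $\rho$ to chain $j$. We check that this is a configuration. Labels increase along chains, so only final segments were deleted, and the labels left in chain $j$ before $q$ are less than $\rho$. By (4), $R(w)\cup\{w\}\subseteq R(\ell_j)\cup\{\ell_j\}$ for every $w$ of the old chain $j$, so $q\notin R(w)\cup\{w\}$. All vertices of label less than $\rho$ were kept, so every remaining vertex still satisfies its label condition. Finally $q$ satisfies its own through $p$: if $\rho=1$, then $p\in A$, and otherwise $p\in R(\ell_{j'})$, where $\ell_{j'}$ has label $\rho-1$, was kept, and lies in another part.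

The values $f_1,\dots,f_{\rho-1}$ are unchanged. The label-$\rho$ vertices of the other chains are unchanged as well. In chain $j$, either a label-$\rho$ vertex $w$ was replaced by $q$, and $R(q)\supseteq R(w)\cup\{w\}$ because the latter set is connected, contains the root and avoids $q$; or $q$ was added and contributes $|R(q)|\ge 1$. So $f_\rho$ increased, contradicting the choice of the configuration. $\square$

**Step 5: edges from $P^*$ to uncovered vertices.** This is the step where the system itself is changed.

**Claim 2.** There is no edge between $P^*$ and $U$.

**Proof.** In any configuration, call an edge $pu$ with $u$ uncovered and $p\in R(w)$, where $w$ is a chain vertex of label $\rho$, a bridge of label $\rho$. By (3), no uncovered vertex is adjacent to $A$. So if Claim 2 fails, the chosen configuration, which has $f_i=F_i$ for all $i$, has a bridge. Let $\rho$ be the least integer such that some configuration with $f_i=F_i$ for all $i\le\rho$ has a bridge of label $\rho$. Take such a configuration and delete all chain vertices of label greater than $\rho$; this keeps the bridge and the values $f_i$ for $i\le\rho$. Let $pu$ be the bridge, with $p\in R(w)$, $w\in P_j$ of label $\rho$. Now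 $w$ is the last vertex of chain $j$. By the minimality of $\rho$,
$$u \text{ has no neighbor in } R(w'') \text{ for any chain vertex } w'' \text{ of label less than }\rho.\tag{5}$$
Let $Y=P_j\setminus R(w)$, so $w\in Y$. Apart from $w$, the set $Y$ consists of the components of $G[P_j]-w$ other than $R(w)$, each adjacent to $w$. So $Y$ is connected.

**Case a: $Y=\{w\}$.** We exchange $w$ for $u$. Replace $P_j$ by $P_j'=R(w)\cup\{u\}$. This is connected through the edge $pu$, contains $r_j$ and has the same size, and $u\in C$. So we get a system of $\mathfrak S$, and in it $w$, which lies in $C$ because $w\ne r_j$, is uncovered.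

If $\rho=1$, then $w$ has a neighbor in $A$, contradicting (3) for the new system.

If $\rho\ge 2$, keep only chain vertices of label at most $\rho-1$. Those in $P_j$ precede $w$, so by (4) they and their sets $R(\cdot)$ lie in $R(w)\subseteq P_j'$. For such a vertex $w''$, the old $R(w'')$ is connected and contains $r_j$; its only neighbor in the old $P_j\setminus R(w'')$ is $w''$, and by (5) it is not adjacent to $u$. So it is also the component of $G[P_j']-w''$ containing $r_j$, that is, $R(w'')$ is unchanged. The other parts are unchanged too. Hence all conditions still hold, and we have a configuration with $f_i=F_i$ for $i\le\rho-1$. Now $w$ had label $\rho$, so it has a neighbor in $R(w')$ for a chain vertex $w'$ of label $\rho-1$ in another part. That vertex and its set $R(w')$ are still there, and $w$ is uncovered. So this configuration has a bridge of label $\rho-1$, contradicting the minimality of $\rho$.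

**Case b: $|Y|\ge 2$.** We exchange a far vertex for $u$, which enlarges $R(w)$. A connected graph on at least two vertices has at least two vertices whose removal leaves it connected (two leaves of a spanning tree). So there is $y\in Y\setminus\{w\}$ with $Y\setminus\{y\}$ connected. Replace $P_j$ by $P_j'=(P_j\setminus\{y\})\cup\{u\}$. The sets $R(w)\cup\{w\}$ and $Y\setminus\{y\}$ are connected and share $w$, and $u$ is adjacent to $p\in R(w)$, so $P_j'$ is connected. It contains $r_j\in R(w)$ and has the same size, so we get a system of $\mathfrak S$.

Keep all chains. The chain vertices in $P_j$ lie in $R(w)\cup\{w\}$, which does not contain $y$. For a chain vertex $w''\ne w$ in $P_j$, whose label is less than $\rho$, the old $R(w'')$ lies in $R(w)$, hence avoids $y$, and by (5) is not adjacent to $u$; as in Case a, $R(w'')$ is unchanged. The new $R(w)$ contains the old $R(w)\cup\{u\}$, since this set is connected, contains $r_j$ and avoids $w$. The label conditions refer only to $A$ and to sets $R(\cdot)$ of vertices of label less than $\rho$, all unchanged, and so do the conditions on consecutive chain vertices in $P_j$, since $w$ is last. So this is a configuration with $f_i=F_i$ for $i<\rho$ and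 $f_\rho>F_\rho$, contradicting the definition of $F$. $\square$

**Step 6: read off $W$ and $Q$.** Return to the chosen configuration. Let $W$ consist of $\ell_j$ for $j\in J$ and of $r_j$ for $j\in I\setminus J$, and let $Q=(C\cup S)\setminus(P^*\cup W)$.

Condition 1 holds, and $|W|=|I|=(k-1-|L|)+1=k-|L|$. For $s\in L$ we have $s\in A\subseteq P^*$, and for $t\in S\setminus L$ the root $t$ lies in $R(\ell_t)$ or in $W$. So $S\subseteq P^*\cup W$, and therefore $Q\subseteq C$. The set $U$ is disjoint from $A$ and from all $P_j$, hence from $P^*\cup W$, so $U\subseteq Q$. Also $Q\cap W=\emptyset$ and $Q\cap A=\emptyset$, which is condition 2.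

As $Q\subseteq C$, all neighbors of $Q$ lie in $C\cup S=Q\cup W\cup P^*$. Suppose $p\in P^*$ has a neighbor $q\in Q$. Then $q\notin U$ by Claim 2 and $q\notin A$, so $q\in P_j$ for some $j\in I$; by Claim 1, $q\in P^*\cup W$, a contradiction. Hence $\Gamma(Q)\subseteq W$, and Lemma 1 is proved. $\square$

One can watch this in Example 2 with $\eta=(1,1)$, $L=\{s\}$, $X=\{w,q_1\}$. If $x_0=q_1$, the only system in $\mathfrak S$ is this one, the best configuration has the single chain vertex $w$ with $R(w)=\{q_1\}$, so $P^*=\{s,q_1\}$, $W=\{w,t\}$, $Q=\{q_2\}$. If $x_0=w$, all chains are empty, since no vertex of $X$ other than $w$ is adjacent to $s$ and $H_t$ has no vertex besides its root; then $P^*=\{s\}$, $W=\{w,t\}$, $Q=\{q_1,q_2\}$.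

## 7. What a blocked coordinate forces

In Lemma 1, $Q\supseteq U\ne\emptyset$ by (2), and $D\ne\emptyset$ is disjoint from $Q\cup W$. So $W$ separates $Q$ from $D$, and $Q$ is a union of components of $G-W$.

**Consequence (a).** If $\eta$ is realizable, $|\eta|<N$, and $s\ne t$ are in $S$, then $\eta+e_s$ or $\eta+e_t$ is realizable.

**Proof.** Otherwise Lemma 1 with $L=\{s,t\}$ gives a separating set $W$ with $k-2$ vertices, contradicting $(k-1)$-connectivity. $\square$

**Consequence (a′).** If Lemma 1 is applied with $|L|=1$, then $W$ is a $(k-1)$-cutset, and every component of $G-W$ contained in $C\setminus W$ has fewer than $m$ vertices.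

**Proof.** The first assertion is clear, as $|W|=k-1$. Next, $W$ contains a vertex of $X\subseteq C$, so a component of $G-W$ inside $C\setminus W$ has fewer than $|C|$ vertices. If it had at least $m$, this would contradict the minimality of $|C|$. $\square$

The next two statements say that nothing is blocked while enough of $C$ is still uncovered. They will produce the starting vector.

**Consequence (b).** If $\eta$ is realizable and $|\eta|<N-d$, then $\eta+e_s$ is realizable for every $s\in S$. Consequently every vector $\eta$ of positive integers with $|\eta|\le N-d$ is realizable.

**Proof.** Suppose $\eta+e_s$ is not realizable and apply Lemma 1 with $L=\{s\}$. Then $|Q|\ge|U|=N-|\eta|>d$. By (P1), $G-W$ has a component $C''$ with $|C''|\ge m$. As $Q$ is a union of components, either $C''\subseteq Q$ or $C''$ is disjoint from $Q\cup W$. The first is impossible by (a′), because $Q\subseteq C\setminus W$. In the second case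
$$|C''|\le n-(k-1)-|Q|<n-(k-1)-d=|C|,$$
contradicting the minimality of $|C|$. For the last sentence, start from the all-ones vector and raise coordinates one at a time until $\eta$ is reached; every vector before the last has sum less than $N-d$. $\square$

**Consequence (c).** Let $s_0\in S$, and let $\eta$ be realizable with $\eta_t=1$ for all $t\ne s_0$ and $N-|\eta|>(k-2)(m-1)$. Then $\eta+e_{s_0}$ is realizable. Consequently every vector $\eta$ of positive integers with $\eta_t=1$ for $t\ne s_0$ and $|\eta|\le N-(k-2)(m-1)$ is realizable.

**Proof.** Suppose $\eta+e_{s_0}$ is not realizable and apply Lemma 1 with $L=\{s_0\}$; this is allowed since $N-|\eta|>0$.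

First we describe $C\cup S$. Since $H_t=\{t\}$ for $t\ne s_0$, we have $W=(S\setminus\{s_0\})\cup\{w\}$ with $w\in X$. Let $X_1=X\setminus(Q\cup\{w\})$. The set $Q$ avoids $W$ and $H_{s_0}$ and contains $U$, so it consists of $U$ and some vertices of $X\setminus\{w\}$. Hence $C\cup S$ is the disjoint union
$$C\cup S=H_{s_0}\,\cup\,(S\setminus\{s_0\})\,\cup\,\{w\}\,\cup\,Q\,\cup\,X_1.\tag{6}$$

Next we move $X$ into $Q\cup\{w\}$, for which $Q$ must be large enough. If $|Q|\le m-2$, then $N-|\eta|=|U|\le m-2\le(k-2)(m-1)$, because $k\ge 3$; this is a contradiction. So $|Q|\ge m-1$. By (F), every component of $G-W$ inside $Q$ is adjacent to $w$. So $Q\cup\{w\}\subseteq C$ is connected with at least $m$ vertices, and we can choose a connected $X^*\subseteq Q\cup\{w\}$ with $w\in X^*$ and $|X^*|=m$. By (6), $X^*$ is disjoint from all $H_s$, so replacing $X$ by $X^*$ gives another system with vector $\eta$, in which the vertices of $X_1$ are uncovered.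

Now we enlarge $Q$ by $X_1$. Since $\eta+e_{s_0}$ is not realizable, $X_1$ has no neighbor in $H_{s_0}$. It has no neighbor in $D$, as $X_1\subseteq C$. It has no neighbor in $Q$, as $\Gamma(Q)\subseteq W$ and $X_1\cap W=\emptyset$. So by (6) the set $Q'=Q\cup X_1\subseteq C\setminus W$ satisfies $\Gamma(Q')\subseteq W$, that is, $Q'$ is a union of components of $G-W$. By (a′) all of them have fewer than $m$ vertices, and (P2) gives $|Q'|\le(k-1)(m-1)$.

Finally we count. By (6), $|C|+k-1=\eta_{s_0}+(k-1)+|Q'|$, and $|\eta|=\eta_{s_0}+k-2$. Hence
$$N-|\eta|=|C|+k-1-m-(\eta_{s_0}+k-2)=|Q'|+1-m\le(k-1)(m-1)-(m-1)=(k-2)(m-1),$$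
a contradiction. The last sentence follows by raising the coordinate $s_0$ one unit at a time from the all-ones vector. $\square$

In Example 2 with $\eta=(1,1)$ we have $N-|\eta|=1=(k-2)(m-1)$, and the coordinate $s$ is blocked. So the strict inequality in (c) cannot be relaxed there.

## 8. A starting vector with deficits at most $d$, and the growth to $|\eta|=N$

**Step 1: the starting vector.** We take the smallest positive vector whose deficits are at most $d$. For $s\in S$ let
$$\eta^0_s=\max(1,n_s-d),\qquad \delta_s=n_s-\eta^0_s=\min(d,n_s-1)\in[0,d].$$

**Claim 3.** The vector $\eta^0$ is realizable.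

**Proof.** By (1), $|\eta^0|=N+d-\sum_s\delta_s$.

If $\sum_s\delta_s\ge 2d$, then $|\eta^0|\le N-d$, and (b) applies.

If $\sum_s\delta_s<2d$, then at most one $s$ has $\delta_s=d$, that is, $n_s-1\ge d$. If there is none, then $\eta^0$ is the all-ones vector, which is realizable. If $s_0$ is the only one, then $\eta^0_t=1$ and $\delta_t=n_t-1$ for $t\ne s_0$, while $\delta_{s_0}=d$. So
$$|\eta^0|=N+d-d-\sum_{t\ne s_0}(n_t-1)\le N-(k-2)(m-1),$$
because the $k-2$ numbers $n_t$ with $t\in S\setminus\{s_0\}$ are at least $m$. Now (c) applies. $\square$

**Step 2: growth.** Start with $\eta=\eta^0$. It is realizable, so $|\eta|\le N$, and $0\le n_s-\eta_s\le d$ for all $s$. As long as $|\eta|<N$, (1) gives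
$$\sum_{s\in S}(n_s-\eta_s)=N+d-|\eta|>d.$$
Each summand is at most $d$, so there are two indices $s\ne t$ with $\eta_s<n_s$ and $\eta_t<n_t$. By (a), one of $\eta+e_s$, $\eta+e_t$ is realizable; replace $\eta$ by it. All deficits still lie between $0$ and $d$. The sum $|\eta|$ grows by one each time, so we end with a realizable $\eta$ satisfying $|\eta|=N$ and $\eta_s\le n_s$ for all $s$. Lemma 0 gives the partition.

Only (P1) and (P2) were used, besides $k\ge 3$ and $(k-1)$-connectivity. This proves the sufficiency part of Theorem B and, by Section 3, Theorem A. $\blacksquare$

In Example 2 with $n_s=3$, $n_t=2$, we get $\eta^0=(1,1)$ with deficits $2$ and $1$ and $d=2$. Both coordinates have room, $s$ is blocked, and raising $t$ leads to $(1,2)$, as found by hand.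

## 9. (P1) is necessary and the constant in (P2) is best possible

**Step 1: (P1) is necessary.** Suppose $V(G)$ is partitioned into $k$ connected sets of sizes $n_1,\dots,n_k$, and let $|W|=k-1$. Some part avoids $W$. It lies in one component of $G-W$, which therefore has at least $m$ vertices.

**Step 2: a graph that violates (P2) by exactly $1$.** Let $k\ge 3$ and $m\ge 2$. Let $T=\{t_1,\dots,t_k\}$ be a clique. For each $i$ add $k$ disjoint cliques, $k-1$ of size $m-1$ and one of size $1$; each vertex of these cliques is joined to all of $T\setminus\{t_i\}$ and to the other vertices of its own clique, and to nothing else. Put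
$$h=(k-1)(m-1)+1,\qquad n=k+kh.$$
So $h$ is the number of vertices added for each $i$. For $k=3$, $m=2$, we have a triangle, and for each of its three edges, three further vertices joined to both ends of that edge; $h=3$ and $n=12$.

The graph $G$ is $(k-1)$-connected, and its $(k-1)$-cutsets are exactly the sets $T\setminus\{t_i\}$. Indeed, let $Z$ be a set of at most $k-1$ vertices that is none of these sets. Then at least two vertices of $T$ remain in $G-Z$: otherwise $|Z\cap T|=k-1$ and $Z=T\setminus\{t_i\}$ for some $i$. The remaining vertices of $T$ form a clique, and each remaining vertex outside $T$ is adjacent to all vertices of $T$ but one, hence to a remaining one. So $G-Z$ is connected. On the other hand, $G-(T\setminus\{t_i\})$ has as components the $k$ cliques added for $i$, all with fewer than $m$ vertices and of total size $h$, and one further component, consisting of $t_i$ and everything added for the other indices, with $1+(k-1)h\ge m$ vertices.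

So (P1) holds, and at each cutset the small components have together $(k-1)(m-1)+1$ vertices.

**Step 3: choose sizes and derive a contradiction.** Take $k-1$ sizes equal to $m$ and one size $M=n-(k-1)m$. Then
$$M=2k+(k-1)\bigl(k(m-1)-m\bigr)\ge 6+2(2m-3)=4m\ge m,$$
using $k\ge 3$ and $k(m-1)-m\ge 2m-3\ge 1$. So the minimum of the sizes is $m$.

Suppose a partition into connected sets of these sizes exists. A part avoiding $T$ would lie in one of the added cliques, whose sizes are at most $m-1$; this is impossible. So each of the $k$ parts meets $T$, and hence contains exactly one vertex of $T$. Let $t_i$ be the one in the part of size $M$. No vertex added for the index $i$ is in this part, since every path from it to $t_i$ uses another vertex of $T$. So these $h$ vertices lie in the other $k-1$ parts. But those parts have only $(k-1)(m-1)<h$ vertices outside $T$, a contradiction.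

Hence the constant in (P2) cannot be replaced by $(k-1)(m-1)+1$, and the proof of Theorem B is complete. $\blacksquare$
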